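\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Weakly measurable orbits of adjoint semigroups on $C(K)$}


\begin{abstract}
Let $T(t)$ be a $C_0$-semigroup on $C(K)$, with $K$ compact Hausdorff, and let
$x^*\in C(K)^*$. We prove in ZFC that if the orbit $t\mapsto T^*(t)x^*$ is weakly
Lebesgue measurable, then it is norm continuous for $t>0$. For positive semigroups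
it had been asked whether this can be proved without additional set-theoretic
assumptions; positivity turns out not to be needed either. The main tool is a
measurability theorem: a weakly measurable function on a measurable subset of the
line with values in an $\ell^1$-sum of arbitrarily many separable Banach spaces is
strongly measurable. We also give a local version of the result on continuity, valid on all
$C^*$-algebras, and examples which show its limits.
\end{abstract}

\section{The question and the answer}

\subsection*{Orbits of the adjoint semigroup}

Let $E$ be a Banach space and let $T(t)$, $t\ge 0$, be a $C_0$-semigroup on $E$: a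
family of bounded operators with $T(0)=I$ and $T(t+s)=T(t)T(s)$ such that
$t\mapsto T(t)x$ is norm continuous on $[0,\infty)$ for each $x\in E$. By the uniform
boundedness principle, $\sup_{0\le r\le R}\|T(r)\|<\infty$ for every $R$. For
$x^*\in E^*$ the orbit
\[
\varphi(t)=T^*(t)x^*,\qquad t\ge 0,
\]
of the adjoint semigroup is weak$^*$ continuous, but it need not be norm
continuous. The set of all $x^*$ for which it is norm continuous on $[0,\infty)$ is
denoted by $E^\odot$.

Between weak$^*$ continuity and norm continuity lie measurability conditions. Let
$\Lambda\subset\mathbb R$ be measurable (throughout, ``measurable'' means Lebesgue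
measurable, and $\lambda$ is Lebesgue measure) and let $X$ be a Banach space. A
function $f:\Lambda\to X$ is \emph{weakly measurable} if
$t\mapsto\langle h,f(t)\rangle$ is measurable for every $h\in X^*$, and, when
$\Lambda$ is a Borel set, \emph{weakly Borel measurable} if all these functions are
Borel. It is \emph{strongly measurable} if it is an a.e.\ norm limit of a sequence of
measurable functions with finitely many values. For an orbit, $X=E^*$, so that weak
measurability tests $\varphi$ against all of $E^{**}$. The scalar field is
$\mathbb R$ or $\mathbb C$.

How much does this test reveal? Take $E=C(\mathbb T)$, $\mathbb T=\mathbb R/\mathbb Z$,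
and the rotations $T(t)g(s)=g(s+t)$. If $\nu=w\,dx$ with $w\in L^1(\mathbb T)$, then
$T^*(t)\nu=w(\cdot-t)\,dx$, and this orbit is norm continuous. At the other extreme,
the orbit $T^*(t)\delta_0=\delta_t$ satisfies $\|\delta_t-\delta_s\|=2$ whenever
$t-s\notin\mathbb Z$. This orbit is not weakly measurable: every bounded function
$h:\mathbb T\to\mathbb R$, measurable or not, defines an element
\[
\nu\longmapsto\sum_{s\in\mathbb T}h(s)\,\nu(\{s\})
\]
of $M(\mathbb T)^*=E^{**}$, its value at $\delta_t$ is $h(t)$, and we may take for $h$
the indicator function of a nonmeasurable set. A third behavior is that of the heat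
semigroup, which smooths $\delta_0$ at once: the orbit is norm continuous for $t>0$,
though not at $t=0$ (Example~\ref{ex:heat}). These cases suggest that on $C(K)$
weak measurability forces norm continuity for $t>0$.

For weak Borel measurability and positive semigroups this is known: if $T(t)$ is a
positive $C_0$-semigroup on $C(K)$ (each $T(t)$ maps positive functions to positive
functions) and an orbit of $T^*(t)$ is weakly Borel measurable, then it is norm
continuous for $t>0$. The corresponding question for Lebesgue measurability is posed
in \cite{source}:
\begin{quote}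
``One might wonder whether weak (i.e.\ weak Lebesgue) measurability already implies
strong continuity for $t>0$. Under certain set-theoretical assumptions, this is true,
but it is an open question whether this can be proved within ZFC.''
\end{quote}
We show that it can. Every argument below is carried out in ZFC.

\subsection*{Results}

\begin{theorem}\label{thm:main}
Let $K$ be a compact Hausdorff space, $T(t)$ a $C_0$-semigroup of bounded operators
on $C(K)$, and $x^*\in C(K)^*$. If $t\mapsto T^*(t)x^*$ is weakly measurable, then it
is norm continuous on $(0,\infty)$.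
\end{theorem}

\begin{corollary}\label{cor:group}
Let $K$ be a compact Hausdorff space, let $T(t)$ be a $C_0$-semigroup on $E=C(K)$
that extends to a $C_0$-group, and let $x^*\in E^*$. Then
$t\mapsto T^*(t)x^*$ is weakly measurable on $[0,\infty)$ if and only if
$x^*\in E^\odot$.
\end{corollary}

For a family $(X_i)_{i\in I}$ of Banach spaces, $\ell^1(X_i)_{i\in I}$ denotes the
space of all families $x=(x_i)$, $x_i\in X_i$, with $\|x\|=\sum_i\|x_i\|<\infty$.
The set-theoretic core of the matter is the following statement, in which semigroups
do not occur.

\begin{theorem}\label{thm:ell1}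
Let $\Lambda\subset\mathbb R$ be measurable and let $X=\ell^1(X_i)_{i\in I}$ with
every $X_i$ separable and $I$ an arbitrary set. Every weakly measurable
$f:\Lambda\to X$ is strongly measurable.
\end{theorem}

It applies to orbits because, for metrizable $K$, the space $M(K)=C(K)^*$ is an
$\ell^1$-sum of separable spaces $L^1(\mu_i)$. The same route works on noncommutative
$C^*$-algebras and for measurability on an interval only.

\begin{theorem}\label{thm:local}
Let $E$ be a $C^*$-algebra, or real $C_0(\Omega)$ with $\Omega$ locally compact
Hausdorff. Let $T(t)$ be a $C_0$-semigroup of bounded operators on $E$, let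
$x^*\in E^*$ and $0\le a<b\le\infty$. For $\varphi(t)=T^*(t)x^*$ the following are
equivalent:
\begin{enumerate}
\item[\textup{(1)}] $\varphi$ is weakly measurable on $(a,b)$;
\item[\textup{(2)}] $\varphi$ is weakly Borel measurable on $(a,\infty)$;
\item[\textup{(3)}] $\varphi$ is strongly measurable on $(a,b)$;
\item[\textup{(4)}] $\varphi$ is norm continuous on $(a,\infty)$;
\item[\textup{(5)}] $T^*(t)x^*\in E^\odot$ for all $t>a$.
\end{enumerate}
\end{theorem}

\subsection*{Plan}

Suppose that a weakly measurable orbit takes its values in an $\ell^1$-sum of
separable spaces. If, after removal of a null set of times, it uses only countably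
many summands, then it is strongly measurable, and strong measurability of an orbit
gives continuity by an averaging argument (Section~\ref{sec:cont}). The danger is the
behavior of $\delta_t$: the orbit may
run through uncountably many summands and spend only a null set of times in each. For
$\delta_t$ these null sets are single points, and one nonmeasurable set finishes the
matter. In general they are null sets over whose size and number we have no control,
and we need a union of some of them that is not measurable. Section~\ref{sec:part}
shows that there is one in the simplest situation, where the null sets are disjoint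
and together fill a set that is not null;
Section~\ref{sec:ell1} proves Theorem~\ref{thm:ell1} along the same lines.
Section~\ref{sec:CK} reduces Theorem~\ref{thm:main} to metrizable $K$ and completes its
proof; Section~\ref{sec:cstar} treats $C^*$-algebras, and Section~\ref{sec:sharp}
contains the examples.

We use Pettis' theorem: $f:\Lambda\to X$ is strongly measurable if and only if it is
weakly measurable and, for some null set $N$, the set $f(\Lambda\setminus N)$ is
separable. In particular, a pointwise norm limit of a sequence of strongly
measurable functions is strongly measurable.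

\section{Families of disjoint null sets}\label{sec:part}

Let $X=\ell^1(I)$ with unit vectors $e_i$, and let $f(t)=e_i$ for $t\in N_i$, where
the sets $N_i$ form a partition of $\Lambda$. The functionals on $X$ are
the bounded functions on $I$, so if $f$ is weakly measurable, then
$\bigcup_{i\in S}N_i$ is measurable for every $S\subset I$. (Take the indicator
function of $S$ as functional.) If $f$ is strongly measurable, then outside a null
set it has separable range, hence only countably many values $e_i$, so that
countably many of the $N_i$ cover almost all of $\Lambda$. Thus, if all $N_i$ are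
null, Theorem~\ref{thm:ell1} says that $f$ cannot be weakly measurable unless
$\Lambda$ is null. Here is the proof in this case; it contains the main idea of the
paper.

\begin{proposition}\label{prop:part}
Let $(N_i)_{i\in I}$ be a family of pairwise disjoint null subsets of $\mathbb R$
such that $N(S)=\bigcup_{i\in S}N_i$ is measurable for every $S\subset I$. Then
$N(I)$ is null.
\end{proposition}

\begin{proof}
Suppose not. Among all $S\subset I$ with $\lambda(N(S))>0$ choose one of smallest
cardinality $\kappa$, regard $\kappa$ as an initial ordinal, enumerate $S$
bijectively as $\{i_\alpha:\alpha<\kappa\}$, and write $N_\alpha$ for $N_{i_\alpha}$.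
A finite union of null sets is null, so $\kappa$ is infinite. Hence for each
$\alpha<\kappa$ the set $\{i_\beta:\beta\le\alpha\}$ has cardinality less than
$\kappa$, and by minimality
\[
N_{\le\alpha}=\bigcup_{\beta\le\alpha}N_\beta\quad\text{is null.}
\]

Consider the set $\bigcup_{\beta<\kappa}N_{\le\beta}\times N_\beta$ of all pairs
$(s,t)$ for which $s$ is covered no later than $t$. For fixed $t\in N_\beta$ its section
is the null set $N_{\le\beta}$. For fixed $s\in N_\alpha$ its section is
$\bigcup_{\beta\ge\alpha}N_\beta$, which is all of $N(S)$ except for a null set. This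
would contradict Tonelli's theorem, were the set known to be measurable in the
plane. As an uncountable union of rectangles it need not be. The remedy is to
enlarge the first factors to null sets with a simple structure, so that the union
can be regrouped into countably many rectangles.

For each $\beta<\kappa$ choose open sets
$U_{\beta,1}\supset U_{\beta,2}\supset\cdots\supset N_{\le\beta}$ whose intersection
$G_\beta$ is null. Let $(B_m)_{m\in\mathbb N}$ enumerate the dyadic intervals
$[k2^{-p},(k+1)2^{-p})$, $k\in\mathbb Z$, $p\in\mathbb N_0$. Each open set is the
union of the $B_m$ that it contains, so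
\[
W_n=\bigcup_{\beta<\kappa}U_{\beta,n}\times N_\beta
=\bigcup_{m\in\mathbb N}B_m\times N\bigl(\{i_\beta:B_m\subset U_{\beta,n}\}\bigr),
\]
and on the right we have a countable union of measurable rectangles: this is where
the measurability of all the sets $N(S')$, $S'\subset I$, enters. So
$W=\bigcap_nW_n$ is measurable for the product of the Lebesgue $\sigma$-algebras. As
the $N_\beta$ are disjoint, $W=\bigcup_\beta G_\beta\times N_\beta$.

For fixed $t$ the set $\{s:(s,t)\in W\}$ is empty or one of the null sets $G_\beta$.
For fixed $s\in N_\alpha$ and all $\beta\ge\alpha$ we have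
$s\in N_{\le\beta}\subset G_\beta$, so
\[
\{t:(s,t)\in W\}\supset\bigcup_{\beta\ge\alpha}N_\beta\supset
N(S)\setminus N_{\le\alpha},
\]
a set of measure at least $\lambda(N(S))>0$. By Tonelli's theorem, the first
statement gives $(\lambda\times\lambda)(W)=0$, and the second gives
$(\lambda\times\lambda)(W)>0$, because it holds for all $s$ in the set $N(S)$ of
positive measure. This is a contradiction.
\end{proof}

\begin{remark}\label{rem:total}
The proof uses that every Lebesgue null set lies in a null set $\bigcap_nU_n$, where
each $U_n$ is a union of sets from one fixed countable family, here $(B_m)$.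
Countable additivity alone would not do. If $\mu$ were a countably additive
probability measure defined on \emph{all} subsets of $[0,1]$ and vanishing on points,
then the points of $[0,1]$ would form a disjoint family of $\mu$-null sets with
$\mu$-measurable unions, and the analog of Proposition~\ref{prop:part} would fail for
$\mu$.
\end{remark}

\section{Weakly measurable functions in \texorpdfstring{$\ell^1$}{l1}-sums}
\label{sec:ell1}

We prove Theorem~\ref{thm:ell1}. Write $f=(f_i)_{i\in I}$ and
$u_i(t)=\|f_i(t)\|$, so that $\sum_iu_i(t)=\|f(t)\|<\infty$ for $t\in\Lambda$. The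
functions $u_i$ will take the place of the indicator functions of the $N_i$ in
Section~\ref{sec:part}.

Each $f(t)$ has countable support, so at most $2^{\aleph_0}$ indices $i$ satisfy
$f_i\not\equiv0$. We discard the other indices. This is harmless, because functionals on
the smaller sum extend to $X$ by zero. Relabeling the remaining indices by real
numbers, we may and do assume that
\[
I\subset\mathbb R .
\]

\subsection*{Measurability of sums of norms}

In Section~\ref{sec:part} the sets $N(S)$ were measurable by assumption. Now the
analogous statement concerns $\sum_{i\in S}u_i$. As each $u_i(t)$ is a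
norm, the functional that computes it depends on $f_i(t)$, and for
uncountable $S$ there are uncountably many choices to be made at once. A countable
set of functionals nevertheless suffices, because $I\subset\mathbb R$.

\begin{lemma}\label{lem:norms}
For every bounded $c:I\to[0,\infty)$ the function $t\mapsto\sum_{i\in I}c_iu_i(t)$ is
measurable on $\Lambda$.
\end{lemma}

\begin{proof}
Since $X_i$ is separable, there is a sequence $(h_i^k)_{k\in\mathbb N}$ in the unit
ball of $X_i^*$ with
\[
\|x\|=\sup_k\operatorname{Re}\langle h_i^k,x\rangle\qquad(x\in X_i):
\]
let $(d_k)$ be dense in $X_i$ and take $h_i^k$ of norm at most $1$ with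
$\langle h_i^k,d_k\rangle=\|d_k\|$; then
$\operatorname{Re}\langle h_i^k,x\rangle\ge\|x\|-2\|x-d_k\|$. Let $Q$ be the
countable set of all $\sigma:\mathbb R\to\mathbb N$ that are constant on each piece
of some partition of $\mathbb R$ into finitely many intervals with endpoints in
$\mathbb Q\cup\{\pm\infty\}$. For $\sigma\in Q$ the bounded family
$(c_ih_i^{\sigma(i)})_{i\in I}$ defines a functional on $X$,
\[
\langle h_\sigma,x\rangle=\sum_{i\in I}c_i\langle h_i^{\sigma(i)},x_i\rangle .
\]
We claim that
\[
\sup_{\sigma\in Q}\operatorname{Re}\langle h_\sigma,x\rangle
=\sum_{i\in I}c_i\|x_i\|\qquad(x\in X).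
\]
The inequality ``$\le$'' holds term by term. For ``$\ge$'', let
$\varepsilon>0$, take a finite $F\subset I$ with
$\sum_{i\notin F}c_i\|x_i\|<\varepsilon$, and choose $k_i$ for $i\in F$ with
$\sum_{i\in F}c_i\operatorname{Re}\langle h_i^{k_i},x_i\rangle
\ge\sum_{i\in F}c_i\|x_i\|-\varepsilon$. The finitely many real numbers in $F$ can be
separated by intervals with rational endpoints, so some $\sigma\in Q$ has
$\sigma(i)=k_i$ for all $i\in F$. For this $\sigma$,
\[
\operatorname{Re}\langle h_\sigma,x\rangle
\ge\sum_{i\in F}c_i\|x_i\|-\varepsilon-\sum_{i\notin F}c_i\|x_i\|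
\ge\sum_{i\in I}c_i\|x_i\|-3\varepsilon ,
\]
which proves the claim. With $x=f(t)$ it shows that $\sum_ic_iu_i$ is the supremum of
the countably many measurable functions
$t\mapsto\operatorname{Re}\langle h_\sigma,f(t)\rangle$.
\end{proof}

In particular $\|f(\cdot)\|$ and, for every $S\subset I$, $\sum_{i\in S}u_i$ are
measurable.

\subsection*{The negligible indices}

Each $f_i$ is weakly measurable with values in the separable space $X_i$, hence
strongly measurable by Pettis' theorem. Let
\[
J=\{i\in I:\ u_i=0\text{ a.e.}\}.
\]
The set $I\setminus J$ is countable. To see this, put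
$\Lambda_n=\{t\in\Lambda:|t|\le n,\ \|f(t)\|\le n\}$, a measurable set. For each
finite $F\subset I$ we have
$\sum_{i\in F}\int_{\Lambda_n}u_i\,d\lambda\le\int_{\Lambda_n}\|f\|\,d\lambda\le 2n^2$,
so for each $n$ only countably many $i$ satisfy $\int_{\Lambda_n}u_i\,d\lambda>0$. As
$\bigcup_n\Lambda_n=\Lambda$, every $i\in I\setminus J$ satisfies this for some $n$.

Thus only the indices in $J$ can cause trouble. Each of them is negligible, but
there may be uncountably many.

\begin{proposition}\label{prop:J}
For almost every $t\in\Lambda$ we have $f_i(t)=0$ for all $i\in J$.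
\end{proposition}

\begin{proof}
We follow the proof of Proposition~\ref{prop:part}. For $S\subset J$ put
\[
Z_S=\{t\in\Lambda:\ u_i(t)\ne0\text{ for some }i\in S\}
=\Bigl\{t\in\Lambda:\ \sum_{i\in S}u_i(t)>0\Bigr\},
\]
which is measurable by Lemma~\ref{lem:norms}. Suppose that $\lambda(Z_J)>0$. Among
all $S\subset J$ with $\lambda(Z_S)>0$ choose one of smallest cardinality $\kappa$,
and enumerate it bijectively as $S=\{i_\alpha:\alpha<\kappa\}$ with $\kappa$ regarded as
an initial ordinal. Since $\lambda(Z_{\{i\}})=0$ for each $i\in J$, $\kappa$ is
infinite. So for $\alpha<\kappa$ the set $S_\alpha=\{i_\beta:\beta\le\alpha\}$ has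
cardinality less than $\kappa$, and $\lambda(Z_{S_\alpha})=0$ by minimality. Choose
open sets $U_{\alpha,1}\supset U_{\alpha,2}\supset\cdots\supset Z_{S_\alpha}$ such
that $G_\alpha=\bigcap_nU_{\alpha,n}$ is null. The sets $Z_{\{i_\alpha\}}$ may
overlap, and so the role of the set $W$ of Section~\ref{sec:part} is taken over by
the function
\[
\Phi(s,t)=\sum_{\alpha<\kappa}1_{G_\alpha}(s)\,u_{i_\alpha}(t)
\qquad(s\in\mathbb R,\ t\in\Lambda).
\]

\emph{$\Phi$ is measurable for the product of the Lebesgue $\sigma$-algebras.} Let
$(B_m)$ be the dyadic intervals from the proof of Proposition~\ref{prop:part}. Any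
two of them are disjoint or nested, and their lengths are at most $1$, so every open
set is the disjoint union of the maximal $B_m$ contained in it. Thus
$1_{U_{\alpha,n}}=\sum_ma_{\alpha,n,m}1_{B_m}$ with $a_{\alpha,n,m}\in\{0,1\}$, and,
all terms being nonnegative,
\[
\Phi_n(s,t)=\sum_{\alpha<\kappa}1_{U_{\alpha,n}}(s)\,u_{i_\alpha}(t)
=\sum_{m\in\mathbb N}1_{B_m}(s)\sum_{\alpha<\kappa}a_{\alpha,n,m}\,u_{i_\alpha}(t).
\]
By Lemma~\ref{lem:norms} each inner sum is a measurable function of $t$. So $\Phi_n$ is
product measurable. For fixed $(s,t)$ we have
$1_{U_{\alpha,n}}(s)\to1_{G_\alpha}(s)$ as $n\to\infty$ for every $\alpha$, and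
$\sum_\alpha u_{i_\alpha}(t)<\infty$; dominated convergence for sums gives
$\Phi_n(s,t)\to\Phi(s,t)$. Hence $\Phi$ is product measurable.

\emph{Integrating first over $s$.} For fixed $t$ only countably many of the numbers
$u_{i_\alpha}(t)$ are nonzero, and every $G_\alpha$ is null. So
$\int_{\mathbb R}\Phi(s,t)\,ds=0$ for every $t\in\Lambda$, and $\iint\Phi=0$ by
Tonelli's theorem.

\emph{Integrating first over $t$.} Let $s\in Z_S$ and choose $\alpha$ with
$u_{i_\alpha}(s)\ne0$. For $\alpha\le\beta<\kappa$ we have $i_\alpha\in S_\beta$, so
$s\in Z_{S_\beta}\subset G_\beta$. If $t\in\Lambda\setminus Z_{S_\alpha}$, then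
$u_{i_\beta}(t)=0$ for all $\beta\le\alpha$, and therefore
\[
\Phi(s,t)\ \ge\sum_{\alpha\le\beta<\kappa}u_{i_\beta}(t)=\sum_{i\in S}u_i(t).
\]
The right-hand side is positive for $t\in Z_S$. Since $Z_{S_\alpha}$ is null and
$\lambda(Z_S)>0$, it follows that $\int_\Lambda\Phi(s,t)\,dt>0$. This holds for every
$s$ in the set $Z_S$ of positive measure, so $\iint\Phi>0$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ell1}]
By Proposition~\ref{prop:J}, $f=\sum_{i\in I\setminus J}f_i$ almost everywhere, with
components viewed as elements of $X$. As $I\setminus J$ is countable, this is a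
pointwise norm-convergent series of strongly measurable functions, and $f$ is
strongly measurable.
\end{proof}

\section{Strongly measurable orbits are continuous}\label{sec:cont}

An orbit at time $t$ is determined by the orbit at any earlier time $t-r$.
Averaging over $r$ reduces continuity of $\varphi$ at $t$ to continuity of
translations in $L^1$, for which strong measurability is enough.

\begin{lemma}\label{lem:cont}
Let $T(t)$ be a $C_0$-semigroup on a Banach space $E$, $x^*\in E^*$,
$\varphi(t)=T^*(t)x^*$ and $0\le a<b\le\infty$. If $\varphi$ is strongly measurable on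
$(a,b)$, then it is norm continuous on $(a,\infty)$.
\end{lemma}

\begin{proof}
Let $t\in(a,b)$ and choose $\delta>0$ with $a<t-3\delta$. Put
$M=\sup_{0\le r\le2\delta}\|T(r)\|<\infty$. For $|h|<\delta$ and
$r\in[\delta,2\delta]$ the times $t-r$ and $t+h-r$ lie in
$(t-3\delta,t)\subset(a,b)$, and
\[
\varphi(t+h)-\varphi(t)=T^*(r)\bigl(\varphi(t+h-r)-\varphi(t-r)\bigr).
\]
Take norms, integrate over $r\in[\delta,2\delta]$ and substitute $u=t-r$:
\[
\delta\,\|\varphi(t+h)-\varphi(t)\|
\le M\int_{t-2\delta}^{t-\delta}\|\varphi(u+h)-\varphi(u)\|\,du .
\]
The function $\psi=\varphi1_{(t-3\delta,t)}$ is strongly measurable, bounded and of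
bounded support, hence Bochner integrable. The right-hand side is at most
$M\int_{\mathbb R}\|\psi(u+h)-\psi(u)\|\,du$, which tends to $0$ as $h\to0$ because
translations are continuous in $L^1(\mathbb R;E^*)$. So $\varphi$ is norm continuous
on $(a,b)$.

If $t\ge b$, choose $t'\in(a,b)$ and use
$\varphi(t+h)-\varphi(t)=T^*(t-t')\bigl(\varphi(t'+h)-\varphi(t')\bigr)$ for small
$|h|$.
\end{proof}

\section{Semigroups on \texorpdfstring{$C(K)$}{C(K)}}\label{sec:CK}

Theorem~\ref{thm:ell1} and Lemma~\ref{lem:cont} settle the matter for orbits in an
$\ell^1$-sum of separable spaces. The dual $M(K)$ of $C(K)$ is an $\ell^1$-sum of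
spaces $L^1(\mu_i)$, but for large $K$ these need not be separable: for the product
measure on $\{0,1\}^\Gamma$, with uniform measure on each factor and $\Gamma$
uncountable, the coordinate functions have mutual $L^1$-distance $\frac12$. So we
first pass to a separable subspace that is invariant under the semigroup and still
sees a given discontinuity. We take it to be a subalgebra, because the algebra
structure will allow us to describe its dual. We state this
step for $C^*$-algebras too, for later use.

\begin{lemma}\label{lem:red}
Let $E$ be a $C^*$-algebra or real $C_0(\Omega)$ with $\Omega$ locally compact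
Hausdorff. Let $T(t)$ be a $C_0$-semigroup on $E$, $x^*\in E^*$,
$\varphi(t)=T^*(t)x^*$, and suppose that $\varphi$ is not norm continuous at some
$t_0>0$. Then there is a separable closed subalgebra $A\subset E$, self-adjoint in
the complex case and invariant under all $T(t)$, with the following properties. Let
$j:A\to E$ be the inclusion and $\varphi_0=j^*\varphi$.
\begin{enumerate}
\item[\textup{(i)}] $\varphi_0$ is the orbit of $j^*x^*$ under the adjoint of the
$C_0$-semigroup $S(t)=T(t)|_A$.
\item[\textup{(ii)}] $\varphi_0$ is not norm continuous at $t_0$.
\item[\textup{(iii)}] If $\varphi$ is weakly measurable on an interval in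
$[0,\infty)$, then so is $\varphi_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
There are $\varepsilon>0$, $t_n\to t_0$ and $x_n\in E$ with $\|x_n\|\le1$ and
$|\langle\varphi(t_n)-\varphi(t_0),x_n\rangle|\ge\varepsilon$ for all $n$. Starting
from $\{x_n:n\in\mathbb N\}$, close off countably often under products, linear
combinations with coefficients in $\mathbb Q$ (in the complex case, in
$\mathbb Q+i\mathbb Q$), adjoints in the complex case, and the operators $T(q)$ with
rational $q\ge0$. The result is a countable set, and its norm closure $A$ is a
separable closed subalgebra, self-adjoint in the complex case and invariant under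
$T(q)$ for rational $q\ge 0$. By strong continuity $T(t)x=\lim_{q\to t}T(q)x\in A$
for $x\in A$ and all $t\ge0$.

Since $T(t)j=jS(t)$, we have $j^*T^*(t)=S^*(t)j^*$, which is (i). Since $x_n\in A$,
$\|\varphi_0(t_n)-\varphi_0(t_0)\|\ge\varepsilon$, which is (ii). Finally,
$\langle y^{**},\varphi_0(t)\rangle=\langle j^{**}y^{**},\varphi(t)\rangle$ for
$y^{**}\in A^{**}$, which gives (iii).
\end{proof}

\begin{lemma}\label{lem:comm}
Let $\Omega$ be locally compact Hausdorff and let $A$ be a separable closed
subalgebra of $C_0(\Omega)$, self-adjoint if the scalars are complex. Then $A^*$ is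
isometric to an $\ell^1$-sum of separable Banach spaces.
\end{lemma}

\begin{proof}
We identify $A$ with $C_0(\Omega_0)$ for a metrizable space $\Omega_0$ and then split
the measures on $\Omega_0$ along a maximal family of mutually singular ones.

\emph{Identification of $A$.} Let $\Omega^+=\Omega\cup\{\infty\}$ be the one-point
compactification (with $\infty$ isolated if $\Omega$ is compact), extend functions
in $C_0(\Omega)$ by $0$ at $\infty$, and let $A^+\subset C(\Omega^+)$ consist of the
functions $a+c1$ with $a\in A$ and $c$ a scalar. This is a unital subalgebra,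
self-adjoint in the complex case; it is separable, and it is closed as the sum of a
closed and a one-dimensional subspace. Let $K_0$ be the quotient of $\Omega^+$ by the
relation of not being separated by $A^+$. Then $K_0$ is compact, the elements of
$A^+$ induce continuous functions on $K_0$ that separate points, so $K_0$ is Hausdorff,
and $A^+\cong C(K_0)$ isometrically by the Stone--Weierstrass theorem. If
$(a_k)_{k\ge1}$ is dense in $A^+$, then
\[
d(p,q)=\sum_{k\ge1}2^{-k}\min(1,|a_k(p)-a_k(q)|)
\]
is a continuous metric on the compact space $K_0$, hence induces its topology. So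
$K_0$ is compact metrizable. The elements of $A^+$ that vanish at $\infty$ are
precisely those of $A$. If $p_\infty\in K_0$ is the class of $\infty$, then
$A\cong C_0(\Omega_0)$ with $\Omega_0=K_0\setminus\{p_\infty\}$, and by the Riesz
representation theorem $A^*\cong M(\Omega_0)$, the space of all finite (signed or
complex) Borel measures on $\Omega_0$ with the total variation norm; these are
automatically regular, since $\Omega_0$ is an open subset of a compact metrizable
space.

\emph{Decomposition of $M(\Omega_0)$.} By Zorn's lemma let $(\mu_i)_{i\in I}$ be a
maximal family of pairwise mutually singular Borel probability measures on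
$\Omega_0$. For $\nu\in M(\Omega_0)$ let $P_i\nu$ be the absolutely continuous part in
the Lebesgue decomposition of $\nu$ with respect to $\mu_i$. Then $P_i$ is a linear
projection of norm one onto $\{\nu:\nu\ll\mu_i\}\cong L^1(\mu_i)$, it satisfies
$|P_i\nu|\le|\nu|$, and $P_iP_j=0$ for $i\ne j$, because $P_j\nu\ll\mu_j$ is singular
to $\mu_i$. For finite $F\subset I$ the measures $P_i\nu$, $i\in F$, are concentrated
on disjoint Borel sets, so
\[
\sum_{i\in F}\|P_i\nu\|\le\|\nu\| .
\]
Hence $\sum_iP_i\nu$ converges absolutely, and $\rho=\nu-\sum_iP_i\nu$ satisfies
$P_i\rho=0$, that is, $\rho\perp\mu_i$, for all $i$. If $\rho\neq0$, then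
$|\rho|/\|\rho\|$ could be added to the family, contrary to maximality. So
$\nu=\sum_iP_i\nu$, and since the norms of finitely many mutually singular measures
add, $\|\nu\|=\sum_i\|P_i\nu\|$. Conversely, if $\nu_i\ll\mu_i$ and
$\sum_i\|\nu_i\|<\infty$, then $\nu=\sum_i\nu_i$ has $P_i\nu=\nu_i$. Thus
$M(\Omega_0)=\ell^1(L^1(\mu_i))_{i\in I}$ isometrically.

Each $L^1(\mu_i)$ is separable, since $C_0(\Omega_0)\cong A$ is separable in the
sup-norm, dense in $L^1(\mu_i)$, and $\|\cdot\|_{L^1(\mu_i)}\le\|\cdot\|_\infty$.
\end{proof}

\begin{proposition}\label{prop:comm}
Let $E$ be real or complex $C_0(\Omega)$ with $\Omega$ locally compact Hausdorff, let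
$T(t)$ be a $C_0$-semigroup on $E$, $x^*\in E^*$, and $0\le a<b\le\infty$. If
$\varphi(t)=T^*(t)x^*$ is weakly measurable on $(a,b)$, then it is norm continuous on
$(a,\infty)$.
\end{proposition}

\begin{proof}
Suppose that $\varphi$ is not norm continuous at some $t_0>a$, and take $A$ and
$\varphi_0$ from Lemma~\ref{lem:red}. Then $\varphi_0:(a,b)\to A^*$ is weakly
measurable, and $A^*$ is an $\ell^1$-sum of separable spaces by
Lemma~\ref{lem:comm}. By Theorem~\ref{thm:ell1}, $\varphi_0$ is strongly measurable
on $(a,b)$. By Lemma~\ref{lem:cont}, applied to the semigroup $S(t)$ on $A$,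
$\varphi_0$ is norm continuous on $(a,\infty)$, contrary to its discontinuity
at $t_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
This is Proposition~\ref{prop:comm} with $\Omega=K$, $a=0$ and $b=\infty$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:group}]
If the orbit is weakly measurable, it is continuous on $(0,\infty)$ by
Theorem~\ref{thm:main}, and
\[
T^*(h)x^*-x^*=T^*(-1)\bigl(T^*(1+h)x^*-T^*(1)x^*\bigr)\longrightarrow0
\qquad(h\downarrow0).
\]
So it is continuous on $[0,\infty)$, that is, $x^*\in E^\odot$. The converse is
immediate, since a norm continuous orbit is weakly continuous.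
\end{proof}

\section{\texorpdfstring{$C^*$}{C*}-algebras and the proof of
Theorem~\ref{thm:local}}\label{sec:cstar}

The algebra structure entered the proof of Proposition~\ref{prop:comm} only through
Lemmas~\ref{lem:red} and~\ref{lem:comm}. The first holds for
$C^*$-algebras. For the second we replace mutually singular measures by states with
orthogonal central supports.

\begin{lemma}\label{lem:cstar}
If $A$ is a separable $C^*$-algebra, then $A^*$ is isometric to an $\ell^1$-sum of
separable Banach spaces.
\end{lemma}

\begin{proof}
We use standard facts, see e.g.\ \cite[Ch.~III.2]{takesaki}. The bidual $A^{**}$ is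
a von Neumann algebra with predual $A^*$, so the normal functionals on $A^{**}$ are
the elements of $A^*$, and its normal states are the states of $A$. A nondegenerate
representation $\pi$ of $A$ has a normal extension $\pi''$ to $A^{**}$ with range the
von Neumann algebra $\pi(A)''$, and there is a central projection $z(\pi)\in A^{**}$
with
\[
\ker\pi''=(1-z(\pi))A^{**},\qquad z(\pi)A^{**}\cong\pi(A)'' .
\]
For a state $\omega$ of $A$ let $\pi_\omega$ be the GNS representation, on the
Hilbert space $H_\omega$.

\emph{A central partition of unity.} By Zorn's lemma let $(\omega_i)_{i\in I}$ be a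
maximal family of states of $A$ for which the central projections
$z_i=z(\pi_{\omega_i})$ are pairwise orthogonal. We claim that $\sum_iz_i=1$. Put
$z=1-\sum_iz_i$ and suppose that $z\ne0$. Since the normal states separate the points
of $A^{**}$, there is a normal state $\psi$ with $\psi(z)>0$; then
$\omega=\psi(z)^{-1}\psi(z\,\cdot\,)$ is a normal state with $\omega(z)=1$. Let $\xi$
be the cyclic vector of $\pi_\omega$. The functionals $\omega$ and
$y\mapsto\langle\pi_\omega''(y)\xi,\xi\rangle$ on $A^{**}$ are normal and agree on
$A$, so
\[
\langle\pi_\omega''(1-z)\xi,\xi\rangle=\omega(1-z)=0 .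
\]
Now $\pi_\omega''(1-z)$ is a projection, so it annihilates $\xi$. It commutes with
$\pi_\omega(A)$, so it annihilates $\pi_\omega(A)\xi$, which is dense in $H_\omega$. Hence
$\pi_\omega''(1-z)=0$, that is, $1-z\in(1-z(\pi_\omega))A^{**}$, and therefore
$z(\pi_\omega)\le z$. So $z(\pi_\omega)$ is orthogonal to all $z_i$, and it is not $0$
because $\pi_\omega''\ne0$. Thus $\omega$ could be added to the family, contrary to
maximality.

\emph{The decomposition.} For $\nu\in A^*$ let $\nu_i=\nu(z_i\,\cdot\,)$. It belongs to
\[
X_i=\{\nu\in A^*:\ \nu=\nu(z_i\,\cdot\,)\},
\]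
which is isometric to the predual of $z_iA^{**}$. Given a finite $F\subset I$ and
$\varepsilon>0$, choose $y_i\in z_iA^{**}$ with $\|y_i\|\le1$, $\nu(y_i)$ real and
$\nu(y_i)\ge\|\nu_i\|-\varepsilon$ for $i\in F$. As the $z_i$ are orthogonal central
projections, $\|\sum_{i\in F}y_i\|\le1$, so
$\sum_{i\in F}\|\nu_i\|\le\|\nu\|+\varepsilon|F|$. Letting $\varepsilon\to0$ we get
$\sum_i\|\nu_i\|\le\|\nu\|$. Since $\nu$ is normal and $\sum_iz_i=1$, we have
$\nu(y)=\sum_i\nu(z_iy)$ for $y\in A^{**}$. So $\nu=\sum_i\nu_i$, and
$\|\nu\|\le\sum_i\|\nu_i\|$. Conversely, a family $\nu_i\in X_i$ with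
$\sum_i\|\nu_i\|<\infty$ is the family of components of $\sum_i\nu_i$. Hence
$A^*=\ell^1(X_i)_{i\in I}$ isometrically.

\emph{Separability.} $X_i$ is isometric to the predual of
$z_iA^{**}\cong\pi_{\omega_i}(A)''$, which is a quotient of the trace class on
$H_{\omega_i}$. Since $A$ is separable and $\pi_{\omega_i}$ has a cyclic vector, the
Hilbert space $H_{\omega_i}$ is separable. Then so are the trace class on
$H_{\omega_i}$ and its quotient $X_i$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:local}]
(1)$\Rightarrow$(4): For real $C_0(\Omega)$ this is Proposition~\ref{prop:comm}. For a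
$C^*$-algebra $E$ repeat the proof of that proposition, with Lemma~\ref{lem:cstar} in
place of Lemma~\ref{lem:comm}; the subalgebra $A$ of Lemma~\ref{lem:red} is a
separable $C^*$-algebra.

(4)$\Rightarrow$(2)$\Rightarrow$(1): If $\varphi$ is norm continuous on $(a,\infty)$,
then for every $x^{**}\in E^{**}$ the function $\langle x^{**},\varphi(\cdot)\rangle$
is continuous there, hence Borel. If these functions are Borel on $(a,\infty)$, their
restrictions to $(a,b)$ are measurable.

(4)$\Rightarrow$(3)$\Rightarrow$(1): A norm continuous function on $(a,b)$ is weakly
continuous with separable range, hence strongly measurable by Pettis' theorem. Strong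
measurability implies weak measurability.

(4)$\Leftrightarrow$(5): We have $T^*(h)\varphi(t)=\varphi(t+h)$ for $t,h\ge0$. If (4)
holds and $t>a$, then $h\mapsto\varphi(t+h)$ is continuous on $[0,\infty)$, so
$\varphi(t)\in E^\odot$. Conversely, (5) gives continuity of $\varphi$ on
$[t,\infty)$ for every $t>a$, hence on $(a,\infty)$.
\end{proof}

\section{Two examples}\label{sec:sharp}

In the theorems, ``$t>0$'' cannot be replaced by ``$t\ge0$'', not even for
weakly Borel measurable orbits of positive semigroups.

\begin{example}\label{ex:heat}
Let $T(t)$ be the heat semigroup on $C(\mathbb T)$, that is, $T(0)=I$ and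
$T(t)g=p_t*g$ for $t>0$, with the heat kernel
$p_t(x)=\sum_{k\in\mathbb Z}e^{-4\pi^2k^2t}e^{2\pi ikx}$, an even probability
density. Let $x^*=\delta_0$. For $t>0$ we have $T^*(t)\delta_0=p_t\,dx$. The
series converges uniformly for $x\in\mathbb T$ and $t\ge\delta$, for every $\delta>0$,
so $t\mapsto p_t$ is continuous for $t>0$ in the sup-norm and hence in
$L^1(\mathbb T)$. Thus the orbit of $\delta_0$ is norm continuous on $(0,\infty)$, and
it is weakly Borel measurable on $[0,\infty)$, because adding one point to
$(0,\infty)$ does not affect Borel measurability. But
$\|T^*(t)\delta_0-\delta_0\|=2$ for all $t>0$, as $p_t\,dx$ and $\delta_0$ are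
mutually singular probability measures.
\end{example}

The hypothesis on $E$ cannot be dropped either, even for positive groups on
separable Banach lattices and weak Borel measurability.

\begin{example}\label{ex:L1}
Let $E=L^1(\mathbb T)$ with the group $T(t)g(s)=g(s+t)$, and let
$f=1_{[0,1/2)}\in L^\infty(\mathbb T)=E^*$. Then $f_t=T^*(t)f=f(\cdot-t)$ is the
indicator function of the arc $[t,t+\frac12)$. For $0\le t\le\frac12$ we have
\[
f_t=1_{[0,t+1/2)}-1_{[0,t)} .
\]
Every functional $x^{**}\in L^\infty(\mathbb T)^*$ is a linear combination of
positive ones, and for positive $x^{**}$ the function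
$t\mapsto\langle x^{**},1_{[0,t)}\rangle$ is nondecreasing on $[0,1]$. So
$t\mapsto\langle x^{**},f_t\rangle$ is Borel on $[0,\frac12]$ for every $x^{**}$, and
then on $[0,\infty)$, since $f_{t+1/2}=1-f_t$. The orbit is therefore weakly Borel
measurable. However, $\|f_t-f_s\|_\infty=1$ whenever $t-s\notin\mathbb Z$, so it is
nowhere norm continuous.
\end{example}

By Lemma~\ref{lem:cont} the orbit in Example~\ref{ex:L1} is not strongly measurable.
Hence, viewing $L^\infty(\mathbb T)$ as an $\ell^1$-sum with a single summand, we see
that Theorem~\ref{thm:ell1} fails if the summands are not assumed separable. Since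
$E=L^1(\mathbb T)$ is already separable, the example also shows that passing to a
separable invariant subspace is not enough by itself. In our proofs the algebra
structure supplies what is missing here: it makes the dual of the separable subspace
an $\ell^1$-sum of separable spaces.

\begin{thebibliography}{9}
\bibitem{source}
\emph{Some Recent Results On Adjoint Semigroups},
\url{http://aw.twi.tudelft.nl/~neerven/publications/papers/CWI_Quart_93.pdf}.

\bibitem{takesaki}
Takesaki, \emph{Theory of Operator Algebras I}.
\end{thebibliography}

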